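\title{Closed convex sets that are $0$-comeager but not $1$-comeager}

\begin{abstract}
A separable metrizable space $X$ is $n$-comeager if it contains an absolute $G_\delta$-set whose complement is a countable union of $Z_n$-sets in $X$. We show that a $0$-comeager closed convex subset of a locally convex linear metric space need not be $n$-comeager for any $n\ge 1$, which answers a question from a list of open problems in infinite-dimensional topology in the negative. The examples are convex hulls of sets of ergodic measures of a shift, and they are bounded closed convex subsets of separable pre-Hilbert spaces. The same construction separates $(d-1)$-comeagerness from $d$-comeagerness for every $d\ge1$, and it separates $n$-comeagerness for all finite $n$ from $\infty$-comeagerness.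
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, spaces are separable and metrizable, maps are continuous, $\omega$ is the set of non-negative integers, and $I=[0,1]$. A linear metric space is a metrizable topological vector space.

Let $\mathcal U$ be an open cover of a space $X$. Two maps $f,g:K\to X$ are \emph{$\mathcal U$-near} if for each $t\in K$ there is $U\in\mathcal U$ with $f(t),g(t)\in U$. For $n\in\omega$, a closed set $A\subset X$ is a \emph{$Z_n$-set} in $X$ if for every open cover $\mathcal U$ of $X$ every map $f:I^n\to X$ is $\mathcal U$-near to a map $g:I^n\to X$ with $g(I^n)\cap A=\emptyset$. A \emph{$Z_\infty$-set} is a set that is a $Z_n$-set for every $n\in\omega$. For $n\in\omega\cup\{\infty\}$, a \emph{$\sigma Z_n$-set} in $X$ is a countable union of $Z_n$-sets in $X$.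

A $Z_n$-set is a closed set off which every $n$-parameter family of points can be pushed by an arbitrarily small move. For $n=0$ the family is one point, and a $Z_0$-set is a closed nowhere dense set. For larger $n$ the condition is stronger. In $X=I$ the set $\{\frac12\}$ is a $Z_0$-set and not a $Z_1$-set, since a path close to the identity starts below $\frac12$ and ends above it. The set $\{0\}$ is a $Z_\infty$-set in $I$, since $f$ can be replaced by $(1-\eta)f+\eta$.

The $\sigma Z_n$-sets thus refine the meager $F_\sigma$-sets, and the notions of Baire category acquire a dimension. For $n\in\omega\cup\{\infty\}$, a space $X$ is \emph{$n$-meager} if it is a $\sigma Z_n$-set in itself, and $X$ is \emph{$n$-comeager} if it contains an absolute $G_\delta$-set $G$ such that $X\setminus G$ is a $\sigma Z_n$-set in $X$. We call such a $G$ a \emph{witness} of $n$-comeagerness. An $n$-comeager space is completely metrizable up to a part that $n$-parameter families can avoid piece by piece. The following question is posed in \cite{problems}.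

\begin{quote}
\emph{Let $X$ be a closed convex subset of a locally convex linear metric space, and assume that $X$ is $0$-comeager. Is $X$ $\infty$-comeager? Is $X$ $n$-comeager for all $n\in\omega$?}
\end{quote}

A positive answer is plausible: convex combinations turn approximations of points into approximations of maps, and the answer is positive in the simplest cases (Example~\ref{ex:positive}). Nevertheless both answers are negative. A pre-Hilbert space is a real inner product space, not necessarily complete; it is a locally convex linear metric space.

\begin{theorem}\label{thm:main}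
There exist a separable pre-Hilbert space $L$ and a bounded closed convex set $X\subset L$ that contains a dense absolute $G_\delta$-set $G$ with $X\setminus G$ a $\sigma Z_0$-set in $X$, so that $X$ is $0$-comeager and Baire, while $X$ is not $n$-comeager for any $1\le n\le\infty$.
\end{theorem}

The definition does not require the witness to be dense. With $G=\emptyset$ every $n$-meager space is $n$-comeager; for instance $\mathbb Q$ is $0$-comeager and not Baire. The question comes with the remark that an analytic space is $0$-comeager if and only if it is Baire, which suits the reading in which $G$ is dense. Our results do not depend on the reading: whenever we prove that a space is $n$-comeager the witness is dense, and whenever we prove that it is not, we exclude all witnesses.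

The construction separates all levels of the hierarchy.

\begin{theorem}\label{thm:levels}
\begin{itemize}
\item[(A)] For every $d\ge1$ there is a bounded closed convex subset of a separable pre-Hilbert space that is $(d-1)$-comeager with a dense witness and is not $n$-comeager for any $d\le n\le\infty$.
\item[(B)] There is a bounded closed convex subset of a separable pre-Hilbert space that is $n$-comeager with a dense witness for every $n\in\omega$ and is not $\infty$-comeager.
\end{itemize}
\end{theorem}

So for closed convex subsets of pre-Hilbert spaces none of the implications ``$n$-comeager $\Rightarrow$ $(n+1)$-comeager'' holds, $n\in\omega$, and being $n$-comeager for all $n\in\omega$ does not imply being $\infty$-comeager.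

The examples consist of measures. Let $\Omega$ be the space of arrays $x=(x_j(i))_{j\in\mathbb Z,\,i\in\omega}$ of zeros and ones, with the shift $j\mapsto j+1$, and put $h_0(\mu)=\mu\{x:x_0(0)=1\}$. For nonempty $R\subset I$ let $X_{(R)}$ be the convex hull of the ergodic shift-invariant probability measures $\mu$ with $h_0(\mu)\in R$. In the norm of Section~\ref{sec:measures}, $X_{(R)}$ is a bounded closed convex subset of its linear span, a separable pre-Hilbert space. For this family the answer is complete when $n\ge1$.

\begin{theorem}\label{thm:family}
Let $R\subset I$ be dense with $0,1\in R$. The following are equivalent: \textup{(i)} $R$ is a $G_\delta$-set; \textup{(ii)} $X_{(R)}$ is $\infty$-comeager; \textup{(iii)} $X_{(R)}$ is $n$-comeager for some $n\ge1$. In case \textup{(i)} the witness of $\infty$-comeagerness can be taken dense. Moreover, if $R$ contains a dense $G_\delta$-subset of $I$, then $X_{(R)}$ is Baire and $0$-comeager with a dense witness.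
\end{theorem}

The set $X_{(R)}$ records $R$ in the Baire category of the fibers of $h_0$: over $r\in R$ it fills a comeager part of the fiber, and over $r\notin R$ only a meager part. A $Z_0$-set may contain whole fibers and so hide this record, and a $Z_1$-set may not. Section~\ref{sec:model} carries out this argument for a subset of the unit square, after the preliminaries of Section~\ref{sec:prelim}. Sections~\ref{sec:measures} and~\ref{sec:XT} make the model convex, and Section~\ref{sec:obstruction} proves Theorem~\ref{thm:main}. Section~\ref{sec:Zsets} proves Theorems~\ref{thm:family} and~\ref{thm:levels}(A), and Section~\ref{sec:infinity} proves Theorem~\ref{thm:levels}(B).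

\section{$Z_n$-sets and Baire category}\label{sec:prelim}

Since cubes are compact, open covers can be replaced by a distance.

\begin{lemma}\label{lem:metric}
Let $A$ be a closed subset of a metric space $X$.
\begin{itemize}
\item[(a)] $A$ is a $Z_n$-set, $n\in\omega$, if and only if for every map $f:I^n\to X$ and every $\lambda>0$ there is a map $g:I^n\to X\setminus A$ with $\operatorname{dist}(f(t),g(t))<\lambda$ for all $t$.
\item[(b)] $A$ is a $Z_0$-set if and only if it has empty interior.
\item[(c)] A $Z_n$-set is a $Z_m$-set for $m\le n\le\infty$. Hence a witness of $n$-comeagerness is a witness of $m$-comeagerness.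
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $A$ is a $Z_n$-set, apply the definition to the cover by open balls of radius $\lambda/2$. Conversely, let $f$ and $\mathcal U$ be given. For each $y\in f(I^n)$ choose $\epsilon_y>0$ such that the ball $B(y,2\epsilon_y)$ lies in a member of $\mathcal U$. Finitely many balls $B(y,\epsilon_y)$ cover $f(I^n)$; let $\lambda$ be the least of their radii. If $\operatorname{dist}(f(t),g(t))<\lambda$ and $f(t)\in B(y,\epsilon_y)$ for one of these balls, then $f(t),g(t)\in B(y,2\epsilon_y)$. So $g$ is $\mathcal U$-near to $f$.

(b) For $n=0$ the cube is a point, and (a) says that $X\setminus A$ is dense.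

(c) Let $m\le n<\infty$. Compose $f:I^m\to X$ with the projection $I^n\to I^m$, push the composition off $A$, and restrict the result to $I^m\times\{0\}$. The case $n=\infty$ holds by definition.
\end{proof}

Convexity enters the theory of $Z_n$-sets through the following approximation.

\begin{lemma}\label{lem:approx}
Let $D$ be a subset of a normed space, $K$ a compact space, $u$ a map of $K$ into the closure of $D$, and $\rho>0$. There is a map $g:K\to\operatorname{conv}D$ with $\|g(t)-u(t)\|<\rho$ for all $t$.
\end{lemma}

\begin{proof}
Cover $u(K)$ by open balls of radius $\rho$ with centers $x_1,\dots,x_k\in D$. Put $\phi_i(t)=\max(0,\rho-\|u(t)-x_i\|)$ and $\phi=\sum_i\phi_i>0$, and let $g=\sum_i(\phi_i/\phi)\,x_i$. The point $g(t)$ is a convex combination of those $x_i$ with $\|u(t)-x_i\|<\rho$.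
\end{proof}

A space is an \emph{absolute $G_\delta$} if it is a $G_\delta$-set in every metrizable space that contains it as a subspace, \emph{Polish} if it is (separable and) completely metrizable, and \emph{Baire} if every countable intersection of dense open sets is dense. We use four facts.
\begin{itemize}
\item[(B1)] A space is an absolute $G_\delta$ if and only if it is Polish. A $G_\delta$-subset of a Polish space, in particular of a compact space, is Polish. Polish spaces are Baire (the Baire category theorem).
\item[(B2)] A space $X$ with a dense Polish subspace $P$ is Baire. Indeed, dense open sets $U_k\subset X$ trace dense open sets on $P$, so $P\cap\bigcap_kU_k$ is dense in $P$ and hence in $X$.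
\item[(B3)] A nonempty compact space without isolated points has no countable dense $G_\delta$-subset $D$. Otherwise the open sets that define $D$ and the complements of the points of $D$ would be countably many dense open sets with empty intersection.
\item[(B4)] A dense absolute $G_\delta$-set $G\subset X$ is a witness of $0$-comeagerness. Indeed, $X\setminus G$ is a countable union of closed sets, and these have empty interior because they miss $G$.
\end{itemize}
A \emph{Cantor set} is a nonempty compact zero-dimensional space without isolated points. A Cantor set in $I$ contains no interval, so it is nowhere dense.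

\section{Convex sets with interior, and a model in the plane}\label{sec:model}

We first look at cases with a positive answer, to see what a counterexample has to avoid.

\begin{example}\label{ex:positive}
Let $X$ be a convex subset of a separable normed space $L$, and let $\overline X$ be its closure in the completion $\widehat L$.

(a) \emph{If $X$ contains a dense convex absolute $G_\delta$-set $G$, then $X$ is $\infty$-comeager.} Write $X\setminus G$ as a union of countably many closed subsets of $X$. By Lemma~\ref{lem:approx} every map $I^n\to X$ is approximated by maps into $\operatorname{conv}G=G$, so each of these closed sets is a $Z_\infty$-set. If $X$ is complete, take $G=X$.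

(b) \emph{If $X$ is $0$-comeager with a dense witness $G$ and $\overline X$ has nonempty interior $U$ in $\widehat L$ (for instance $X=L$), then $X$ is $\infty$-comeager.} Let $x\in U$ and let $B\subset U$ be an open ball centered at $x$. The sets $G\cap B$ and $(2x-G)\cap B$ are dense $G_\delta$-sets in $B$, so they meet, and $x$ is the midpoint of two points of $G$. Thus $U\subset X$. For $y\in\overline X$ and $\eta\in(0,1)$ the open set $(1-\eta)y+\eta U$ lies in $\overline X$, hence in $U$; so $U$ is convex and dense in $\overline X$. It is Polish, and (a) applies.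
\end{example}

In (b) convexity and category force $X$ to contain every point that is a midpoint of two typical points. A counterexample needs room to omit many points of $\overline X$, and so it needs a set $\overline X$ whose typical points are not convex combinations of one another. Before building one, we drop convexity and show in the plane which omissions destroy $1$-comeagerness and keep $0$-comeagerness.

For $R\subset I$ let
\[
Y_R=(R\times I)\cup\bigl(I\times(\mathbb Q\cap I)\bigr)\subset I^2 .
\]
The vertical line over $r\in R$ lies in $Y_R$; of the vertical line over $r\notin R$ only the rational points do. The horizontal lines at rational heights lie in $Y_R$ and cross all vertical lines.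

\begin{proposition}\label{prop:model}
If $R$ contains a dense $G_\delta$-subset $R_0$ of $I$, then $Y_R$ is $0$-comeager. If $Y_R$ is $1$-comeager, then $R\cap(0,1)$ is a $G_\delta$-set.
\end{proposition}

\begin{proof}
The first statement is (B4) for $G=R_0\times I$. For the second, put $Y=Y_R$ and $\ell_r=\{r\}\times I$ for $r\in(0,1)$.

\emph{A $Z_1$-set $F$ has empty interior in $Y\cap\ell_r$.} Let $W\subset Y$ be open and meet $\ell_r$. Then $W$ contains a point $(r,u)$ with $u$ rational, and for small $\eta>0$ it contains the horizontal segment $f(s)=(r-\eta+2\eta s,u)$, $s\in I$. Push $f$ off $F$ by less than $\eta$, and so little that the new path $g$ stays in $W$. The first coordinate of $g(0)$ is less than $r$ and that of $g(1)$ is greater. By the intermediate value theorem $g$ meets $\ell_r$, at a point of $W\setminus F$.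

\emph{The witness detects $R$.} Let $Y\setminus G=\bigcup_kA_k$ with $Z_1$-sets $A_k$, and let $G=\bigcap_mV_m$ with $V_m$ open in $I^2$. If $r\in R$, then $G\cap\ell_r$ is the complement in $\ell_r$ of the closed nowhere dense sets $A_k\cap\ell_r$, so it is dense in $\ell_r$. If $r\notin R$, then $G\cap\ell_r$ is a countable $G_\delta$-set, so it is not dense in $\ell_r$ by (B3).

\emph{Density in the fiber is a $G_\delta$-condition.} By the Baire theorem, $G\cap\ell_r$ is dense in $\ell_r$ if and only if every $V_m\cap\ell_r$ is. This means that $r$ lies in the projection of $V_m\cap(I\times J)$ for every $m$ and every $J$ from a countable base of nonempty open sets of $I$. These projections are open.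
\end{proof}

Take a Cantor set $c\subset(0,1)$, a countable dense set $Q_c\subset c$, and $R=(I\setminus c)\cup Q_c$. Then $R$ contains the dense open set $I\setminus c$, and $R\cap(0,1)$ is not $G_\delta$, because $R\cap c=Q_c$ is not $G_\delta$ in $c$ by (B3). So $Y_R$ is $0$-comeager and not $1$-comeager: the part of $Y_R$ over $c$ is a single $Z_0$-set, while $Z_1$-sets are too thin to cover the lines over $Q_c$.

To make the model convex we need a compact convex set $S$ in place of the square, an affine function $h_0:S\to I$ in place of the projection, and a set $\mathcal E\subset S$ in place of the points of irrational height. The set $\mathcal E$ must be a dense $G_\delta$ in every fiber of $h_0$, and its points must be independent, so that we may keep those over $R$, omit the others, and take the convex hull without regaining an omitted point. The convex combinations then play the role of the points of rational height. Ergodic measures have both properties.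

\section{Invariant and ergodic measures of a shift}\label{sec:measures}

Let $A=\{0,1\}^\omega$ and $\Omega=A^{\mathbb Z}$. A point $x\in\Omega$ is an array of digits $x_j(i)\in\{0,1\}$ with columns $x_j\in A$, $j\in\mathbb Z$, and rows indexed by $i\in\omega$. The shift $\theta$ is the homeomorphism given by $(\theta x)_j=x_{j+1}$. Each row will supply one affine coordinate. Only the coordinate of row $0$ appears in the proofs of Theorems~\ref{thm:main} and~\ref{thm:family}; the other rows are there for Theorem~\ref{thm:levels}.

The space $\Omega$ is compact and zero-dimensional. A \emph{cylinder} is a set given by prescribing finitely many digits. A clopen set is a finite union of cylinders by compactness, so it depends on finitely many digits and is a finite disjoint union of cylinders. There are countably many clopen sets; let $(B_j)_{j\in\omega}$ enumerate them.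

\subsection*{The norm}
On the vector space $M(\Omega)$ of finite signed Borel measures put
\[
\|\mu\|=\Bigl(\sum_{j\in\omega}4^{-j}\mu(B_j)^2\Bigr)^{1/2}.
\]
The clopen sets are closed under finite intersections, include $\Omega$ and generate the Borel sets, so a finite measure is determined by its values on them; applied to the positive and negative parts of $\mu$, this shows that $\|\mu\|=0$ only for $\mu=0$. The linear map $\mu\mapsto(2^{-j}\mu(B_j))_j$ embeds $M(\Omega)$ isometrically in $\ell_2$, so $M(\Omega)$ is a separable pre-Hilbert space. Since $|\mu(B_j)|\le2^j\|\mu\|$, each functional $\mu\mapsto\mu(B)$ with $B$ clopen is continuous. For probability measures $\mu,\nu$ and every $J$,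
\begin{equation}\label{eq:tail}
\|\mu-\nu\|^2\le\sum_{j<J}\bigl(\mu(B_j)-\nu(B_j)\bigr)^2+\tfrac43\,4^{-J}.
\end{equation}
Therefore a function into the probability measures is norm continuous as soon as all its coordinates $\mu(B_j)$ are continuous, and uniform convergence of each coordinate implies uniform convergence in norm.

Let $S$ be the convex set of $\theta$-invariant probability measures. The probability measures on $\Omega$ are weak* compact, and $S$ is defined among them by the weak* closed conditions $\mu(\theta^{-1}B)=\mu(B)$, $B$ clopen. Indicators of clopen sets are continuous, so by \eqref{eq:tail} the identity is weak*-to-norm continuous on $S$. Hence $S$ is compact in the norm, which is the only topology used from now on.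

\subsection*{Ergodic measures}
A measure $\mu\in S$ is \emph{ergodic} if $\mu(B)\in\{0,1\}$ for every Borel set $B$ with $\theta^{-1}B=B$. Let $\mathcal E\subset S$ be the set of ergodic measures. For a Borel set $B$ and $n\ge1$ let $a^B_n=\frac1n\sum_{i<n}1_B\circ\theta^i$. We recall three facts.
\begin{itemize}
\item[(E1)] Let $\mu\in S$ and let $P$ be the orthogonal projection of $L^2(\mu)$ onto the functions $f$ with $f\circ\theta=f$. Then $\mu$ is ergodic if and only if $Pf=\int f\,d\mu$ for all $f\in L^2(\mu)$, and $a^B_n\to P1_B$ in $L^2(\mu)$ (von Neumann's mean ergodic theorem).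
\item[(E2)] If $\mu$ is ergodic, then $a_n^B\to\mu(B)$ almost everywhere (Birkhoff's theorem).
\item[(E3)] Bernoulli shifts are ergodic: if $\kappa$ is a Borel probability measure on a compact space $K$ and $B\subset K^{\mathbb Z}$ is a shift-invariant Borel set, then $\nu=\kappa^{\mathbb Z}$ gives $\nu(B)\in\{0,1\}$. To see this, choose $C$ depending on finitely many coordinates with $\nu(B\triangle C)<\epsilon$. A far shift $C'$ of $C$ is independent of $C$ and satisfies $\nu(B\triangle C')<\epsilon$. So $\nu(B)$ is within $2\epsilon$ of $\nu(C\cap C')=\nu(C)^2$, which is within $2\epsilon$ of $\nu(B)^2$.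
\end{itemize}

For $i\in\omega$ let $h_i(\mu)=\mu\{x:x_0(i)=1\}$, a continuous linear functional on $M(\Omega)$. Put
\[
h=(h_i)_{i\in\omega}:S\to I^\omega,\qquad h_{<d}=(h_0,\dots,h_{d-1}):S\to I^d\quad(d\ge1).
\]
These maps are continuous and affine. For $t\in I^\omega$ we write $t_{<d}=(t_0,\dots,t_{d-1})$, and we let $b_t$ be the measure under which all digits $x_j(i)$ are independent and $x_j(i)=1$ with probability $t_i$. The columns are independent with a common law, so
\begin{equation}\label{eq:bernoulli}
b_t\in\mathcal E\quad\text{by (E3)},\qquad h(b_t)=t .
\end{equation}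

\begin{lemma}\label{lem:Gdelta}
$\mathcal E$ is a $G_\delta$-set in $S$.
\end{lemma}

\begin{proof}
We claim that $\mu\in S$ is ergodic if and only if $\inf_n\int(a_n^B-\mu(B))^2\,d\mu=0$ for every clopen $B$. If $\mu$ is ergodic, this follows from (E1). Conversely, assume the condition. For invariant $u\in L^2(\mu)$ we have $\langle f\circ\theta,u\rangle=\langle f\circ\theta,u\circ\theta\rangle=\langle f,u\rangle$, so $P(f\circ\theta)=Pf$ and $Pa^B_n=P1_B$. As $P$ is a contraction that fixes constants, $\|P1_B-\mu(B)\|_2\le\|a^B_n-\mu(B)\|_2$ for all $n$. Hence $P1_B=\mu(B)$ for all clopen $B$. The functions $1_B$ span a dense subspace of $L^2(\mu)$, so $Pf=\int f\,d\mu$ for all $f$, and $\mu$ is ergodic by (E1). Thus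
\[
\mathcal E=\bigcap_{B}\ \bigcap_{k\ge1}\ \bigcup_{n\ge1}\Bigl\{\mu\in S:\int\bigl(a^B_n-\mu(B)\bigr)^2d\mu<\tfrac1k\Bigr\}.
\]
The integral equals $\int(a_n^B)^2\,d\mu-\mu(B)^2$, and $(a^B_n)^2$ is a linear combination of indicators of clopen sets. So the integral is continuous in $\mu$ and the sets in braces are open.
\end{proof}

We fix compact sets $E_m$, $m\in\omega$, with $S\setminus\mathcal E=\bigcup_mE_m$. The next lemma is the independence that we asked for, in a strong form.

\begin{lemma}\label{lem:singular}
If $\mu_1,\dots,\mu_k\in\mathcal E$ are distinct, there are disjoint Borel sets $Y_1,\dots,Y_k$ with $\mu_i(Y_i)=1$. In particular $\mathcal E$ is linearly independent.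
\end{lemma}

\begin{proof}
For each unordered pair $\{i,j\}$ with $i\ne j$ fix a clopen set $B$ with $\mu_i(B)\ne\mu_j(B)$, and let $Y_{ij}=\{a_n^B\to\mu_i(B)\}$ and $Y_{ji}=\{a_n^B\to\mu_j(B)\}$. These Borel sets are disjoint, and $\mu_i(Y_{ij})=\mu_j(Y_{ji})=1$ by (E2). Put $Y_i=\bigcap_{j\ne i}Y_{ij}$, and $Y_1=\Omega$ if $k=1$. Since $\mu_j(Y_i)=0$ for $j\ne i$, evaluating a relation $\sum_js_j\mu_j=0$ at $Y_i$ gives $s_i=0$.
\end{proof}

\subsection*{Ergodic approximation by independent blocks}
We need ergodic measures near a given $\mu\in S$ with the same value of $h$, and in Section~\ref{sec:Zsets} we need them to depend continuously on $\mu$. The device is to cut $\mathbb Z$ into blocks of $N$ consecutive columns, to keep the law of $\mu$ inside each block, and to make the blocks independent.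

\begin{example}\label{ex:blocks}
Let $\mu=\frac12(\delta_{\mathbf 0}+\delta_{\mathbf 1})$, where $\mathbf 0,\mathbf 1$ are the constant arrays. It is not ergodic, since the invariant set $\{\mathbf 0\}$ has measure $\frac12$. Under the block measure $\nu$, each block is filled with zeros or with ones according to an independent fair coin. For $N\ge2$ this $\nu$ is not $\theta$-invariant, because the digits change only at the cuts; averaging $\nu$ over the $N$ positions of the cuts gives an invariant measure $\beta$. Under $\beta$ a cut falls between columns $0$ and $1$ with probability $1/N$, and then the two coins differ with probability $\frac12$. So $\beta\{x_0(0)\ne x_1(0)\}=\frac1{2N}$, close to the value $0$ for $\mu$. A single column never contains a cut, so $h_i(\beta)=\frac12=h_i(\mu)$ exactly.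
\end{example}

\begin{lemma}\label{lem:beta}
There are maps $\beta_N:S\to\mathcal E$, $N\ge1$, with $h\circ\beta_N=h$ and $\sup_{\mu\in S}\|\beta_N(\mu)-\mu\|\to0$ as $N\to\infty$.
\end{lemma}

\begin{proof}
Fix $N$ and call $(x_{jN},\dots,x_{jN+N-1})$ the $j$th block, $j\in\mathbb Z$. Under $\mu\in S$ all blocks have the same law $\mu_N$ on $A^N$, by invariance. Let $\nu=\mu_N^{\mathbb Z}$ be the measure on $\Omega=(A^N)^{\mathbb Z}$ under which the blocks are independent with law $\mu_N$. Thus $\nu(C)=\mu(C)$ when $C$ depends on one block only. Define
\[
\beta_N(\mu)(B)=\frac1N\sum_{i<N}\nu(\theta^{-i}B).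
\]

\emph{Invariance and ergodicity.} The map $\theta^N$ is the shift of $(A^N)^{\mathbb Z}$, so $\nu(\theta^{-N}B)=\nu(B)$, and replacing $B$ by $\theta^{-1}B$ permutes the $N$ terms cyclically. Hence $\beta_N(\mu)\in S$. If $\theta^{-1}B=B$, then all terms equal $\nu(B)$, and $\nu(B)\in\{0,1\}$ by (E3) because $\theta^{-N}B=B$. So $\beta_N(\mu)\in\mathcal E$.

\emph{Continuity.} A cylinder $C$ is an intersection of finitely many cylinders $C_j$, where $C_j$ prescribes digits in the $j$th block only, and $\nu(C)=\prod_j\mu(C_j)$. For clopen $B$ each $\theta^{-i}B$ is a finite disjoint union of cylinders, so $\beta_N(\mu)(B)$ is a polynomial in finitely many values of $\mu$ on clopen sets. By \eqref{eq:tail}, $\beta_N$ is continuous.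

\emph{Convergence.} Let $B$ be clopen. Both $\mu$ and $\beta_N(\mu)$ are invariant, so after a shift we may assume that $B$ depends only on the columns $x_0,\dots,x_{k-1}$. Let $N\ge k$. For $0\le i\le N-k$ the set $\theta^{-i}B$ depends only on $x_i,\dots,x_{i+k-1}$, which lie in block $0$, so $\nu(\theta^{-i}B)=\mu(\theta^{-i}B)=\mu(B)$. There remain $k-1$ values of $i<N$, and therefore
\[
|\beta_N(\mu)(B)-\mu(B)|\le\frac{k-1}N\qquad\text{for all }\mu\in S .
\]
By \eqref{eq:tail} this gives uniform convergence in norm. For $B=\{x:x_0(i)=1\}$ we have $k=1$, so $h_i(\beta_N(\mu))=h_i(\mu)$.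
\end{proof}

\section{The convex sets $X_T$ and their fibers}\label{sec:XT}

For nonempty $T\subset I^\omega$ let
\[
\mathcal E_T=\mathcal E\cap h^{-1}(T),\qquad X_T=\operatorname{conv}\mathcal E_T,\qquad L_T=\operatorname{span}\mathcal E_T\subset M(\Omega).
\]
By \eqref{eq:bernoulli}, $b_t\in\mathcal E_T$ for $t\in T$. For nonempty $R\subset I^d$ we write $\mathcal E_{(R)}$ and $X_{(R)}$ when $T=\{t:t_{<d}\in R\}$; thus $\mathcal E_{(R)}=\mathcal E\cap h_{<d}^{-1}(R)$, and for $d=1$ the set $X_{(R)}$ is the one in Theorem~\ref{thm:family}.

In the cases of interest $X_T$ is a proper dense subset of $S$, so it is not closed in $M(\Omega)$. It is closed in the smaller space $L_T$.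

\begin{lemma}\label{lem:closed}
$X_T=S\cap L_T$, so $X_T$ is a bounded closed convex subset of the separable pre-Hilbert space $L_T$. Moreover $X_T\cap\mathcal E=\mathcal E_T$.
\end{lemma}

\begin{proof}
The inclusion $X_T\subset S\cap L_T$ holds because $S$ is convex. Let $\nu=\sum_is_i\mu_i\in S$ with distinct $\mu_i\in\mathcal E_T$. With the sets $Y_i$ of Lemma~\ref{lem:singular}, $s_i=\nu(Y_i)\ge0$ and $\sum_is_i=\nu(\Omega)=1$, so $\nu\in X_T$. As $S$ is compact, $S\cap L_T$ is bounded and closed in $L_T$. If $\nu$ is also ergodic, then $\nu-\sum_is_i\mu_i=0$ is a nontrivial relation in $\mathcal E$ unless $\nu$ is one of the $\mu_i$; so $\nu\in\mathcal E_T$.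
\end{proof}

The second statement uses only the linear independence of $\mathcal E$. The first uses the sets $Y_i$, which give the signs of the coefficients.

For $d\ge1$ and $r\in I^d$ let $H_r=\{\mu\in S:h_{<d}(\mu)=r\}$. This fiber is compact, and it is nonempty since it contains $b_{(r,0,0,\dots)}$. The square of Section~\ref{sec:model} was a product; $S$ is not, and the next lemma collects what replaces the product structure.

\begin{lemma}\label{lem:fibers}
Let $d\ge1$.
\begin{itemize}
\item[(a)] For every $r\in I^d$, $\mathcal E\cap H_r$ is a dense $G_\delta$-set in $H_r$.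
\item[(b)] If $R$ is dense in $I^d$, then $\mathcal E_{(R)}$ is dense in $S$.
\item[(c)] If $W\subset S$ is open, then $h_{<d}(W)\cap(0,1)^d$ is open.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set is $G_\delta$ by Lemma~\ref{lem:Gdelta}. For $\mu\in H_r$, Lemma~\ref{lem:beta} gives $\beta_N(\mu)\in\mathcal E\cap H_r$ and $\beta_N(\mu)\to\mu$.

For (b) and (c), let $\mu\in S$, $r=h_{<d}(\mu)$, $\eta\in(0,1)$, and for $s\in I^d$ put $\mu_s=(1-\eta)\mu+\eta\,b_{(s,0,0,\dots)}\in S$. Then
\[
h_{<d}(\mu_s)=(1-\eta)r+\eta s,\qquad\|\mu_s-\mu\|\le\eta\operatorname{diam}S .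
\]
So the points within $\eta\operatorname{diam}S$ of $\mu$ cover the cube $C_\eta=(1-\eta)r+\eta I^d\subset I^d$.

(b) The cube $C_\eta$ has nonempty interior, so $h_{<d}(\mu_s)\in R$ for some $s$. Then $\beta_N(\mu_s)\in\mathcal E_{(R)}$ and $\beta_N(\mu_s)\to\mu_s$. Since $\eta$ is arbitrary, $\mu$ is in the closure of $\mathcal E_{(R)}$.

(c) Let $\mu\in W$ and $r\in(0,1)^d$. For small $\eta$ we have $C_\eta\subset h_{<d}(W)$, and $r=(1-\eta)r+\eta r$ is an interior point of $C_\eta$.
\end{proof}

All our witnesses have the same form.

\begin{corollary}\label{cor:witness}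
Let $R_0$ be a dense $G_\delta$-subset of $I^d$. Then $\mathcal E_{(R_0)}$ is a dense $G_\delta$-subset of $S$ and an absolute $G_\delta$. If $\mathcal E_{(R_0)}\subset X_T$, then $X_T$ is dense in $S$, Baire, and $0$-comeager with the dense witness $\mathcal E_{(R_0)}$.
\end{corollary}

\begin{proof}
The set $\mathcal E\cap h_{<d}^{-1}(R_0)$ is $G_\delta$ by Lemma~\ref{lem:Gdelta} and dense by Lemma~\ref{lem:fibers}(b). The rest is (B1), (B2) and (B4).
\end{proof}

The model also had horizontal lines lying inside $Y_R$. The measures $b_{(s,0,0,\dots)}$ form a section of $h_{<d}$ in $S$, but they are ergodic and so leave $X_{(R)}$ whenever $s\notin R$. Convexity provides a section inside $X_T$ from finitely many points. We say that $T$ \emph{has the corners of $I^d$} if for every $\varepsilon\in\{0,1\}^d$ there is $t\in T$ with $t_{<d}=\varepsilon$.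

\begin{lemma}\label{lem:section}
If $T$ has the corners of $I^d$, there is a map $\gamma:I^d\to X_T$ with $h_{<d}(\gamma(s))=s$ for all $s$.
\end{lemma}

\begin{proof}
For $\varepsilon\in\{0,1\}^d$ let $v_\varepsilon=b_t\in X_T$ with $t\in T$, $t_{<d}=\varepsilon$; then $h_{<d}(v_\varepsilon)=\varepsilon$. Let $w_\varepsilon(s)=\prod_{i<d}s_i^{\varepsilon_i}(1-s_i)^{1-\varepsilon_i}$, with $0^0=1$. This polynomial is the probability of $\varepsilon$ when the coordinates are independent and equal to $1$ with probabilities $s_i$. Hence $w_\varepsilon(s)\ge0$, $\sum_\varepsilon w_\varepsilon(s)=1$ and $\sum_\varepsilon w_\varepsilon(s)\,\varepsilon=s$. Put $\gamma(s)=\sum_\varepsilon w_\varepsilon(s)v_\varepsilon$.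
\end{proof}

\section{$Z_d$-sets are thin in the fibers over $I^d$}\label{sec:obstruction}

In the model a short horizontal segment crossed a vertical line, and every nearby path had to cross it too. Here the segment becomes a small $d$-cube through which $h_{<d}$ runs over a neighborhood of $r$, obtained by contracting the section $\gamma$ toward a given point, and Brouwer's fixed point theorem (every map of $I^d$ to itself has a fixed point) replaces the intermediate value theorem.

\begin{lemma}[Crossing lemma]\label{lem:crossing}
Let $d\ge1$, let $T$ have the corners of $I^d$, and let $F$ be a $Z_d$-set in $X=X_T$. Let $x\in X$ with $r=h_{<d}(x)\in(0,1)^d$, and let $W$ be an open neighborhood of $x$ in $X$. Then there is $y\in W\setminus F$ with $h_{<d}(y)=r$.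
\end{lemma}

\begin{proof}
Let $\gamma$ be the section of Lemma~\ref{lem:section} and put $f(s)=(1-\eta)x+\eta\gamma(s)\in X$ for $s\in I^d$. Then $\|f(s)-x\|\le\eta\operatorname{diam}S$, and we fix $\eta\in(0,1)$ with $f(I^d)\subset W$. We have $h_{<d}(f(s))=(1-\eta)r+\eta s$. Let $m=\min_{i}\min(r_i,1-r_i)>0$, so that $r+[-m,m]^d\subset I^d$. Choose $\lambda>0$ such that every point of $X$ within $\lambda$ of the compact set $f(I^d)$ lies in $W$, and such that $\|u\|<\lambda$ implies $|h_i(u)|<\eta m$ for $i<d$ and $u\in M(\Omega)$.

By Lemma~\ref{lem:metric}(a) there is a map $g:I^d\to X\setminus F$ with $\|g(s)-f(s)\|<\lambda$ for all $s$; its image lies in $W\setminus F$. Undo the contraction by putting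
\[
\varphi(s)=\eta^{-1}\bigl(h_{<d}(g(s))-(1-\eta)r\bigr).
\]
Then $\varphi(s)-s=\eta^{-1}\bigl(h_{<d}(g(s))-h_{<d}(f(s))\bigr)$ has all coordinates in $(-m,m)$. So $s\mapsto r+s-\varphi(s)$ maps $I^d$ into $r+[-m,m]^d\subset I^d$, and it has a fixed point $s^*$. This means $\varphi(s^*)=r$, that is, $h_{<d}(g(s^*))=(1-\eta)r+\eta r=r$. Take $y=g(s^*)$.
\end{proof}

The hypothesis $r\in(0,1)^d$ is needed. For $d=1$ and $r=0$ the fiber $F=X\cap H_0$ is itself a $Z_\infty$-set in $X$, since $(1-\eta)f+\eta\gamma(1)$ has $h_0\ge\eta$ for every map $f$ into $X$. The dimension $d$ cannot be lowered either: every fiber $X\cap H_r$ over $r\in I^d$ is a $Z_{d-1}$-set (Lemma~\ref{lem:small}).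

\begin{proposition}\label{prop:obstruction}
Let $d\ge1$ and $\{0,1\}^d\subset R\subset I^d$. If $X=X_{(R)}$ is $n$-comeager for some $n$ with $d\le n\le\infty$, then $R\cap(0,1)^d$ is a $G_\delta$-set.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:metric}(c), $X$ is $d$-comeager. Let $G\subset X$ be an absolute $G_\delta$-set with $X\setminus G=\bigcup_kA_k$, where the $A_k$ are $Z_d$-sets in $X$, and write $G=\bigcap_mV_m$ with $V_m$ open in $S$. We do not assume that $G$ is dense. The set $T=\{t:t_{<d}\in R\}$ has the corners of $I^d$ because $\{0,1\}^d\subset R$; this is the only use of that hypothesis. Let $r\in(0,1)^d$.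

\emph{If $r\in R$, then $G\cap H_r$ is dense in $H_r$.} In this case $\mathcal E\cap H_r\subset\mathcal E_{(R)}\subset X$. By Lemma~\ref{lem:fibers}(a) and (B1), $\mathcal E\cap H_r$ is Polish and dense in $H_r$. So $X\cap H_r$ is dense in $H_r$, and it is Baire by (B2). A nonempty open subset of $X\cap H_r$ has the form $W\cap H_r$ with $W$ open in $X$, and Lemma~\ref{lem:crossing}, applied at any of its points, gives a point of $W\cap H_r$ outside $A_k$. Thus the closed subsets $A_k\cap H_r$ of $X\cap H_r$ have empty interior, and $G\cap H_r=(X\cap H_r)\setminus\bigcup_kA_k$ is dense in $X\cap H_r$, hence in $H_r$.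

\emph{If $r\notin R$, then $G\cap H_r$ is not dense in $H_r$.} Otherwise $G\cap H_r$ and $\mathcal E\cap H_r$ are dense $G_\delta$-sets in the nonempty compact space $H_r$, and they have a common point $\mu$. Then $\mu\in X\cap\mathcal E=\mathcal E_{(R)}$ by Lemma~\ref{lem:closed}, so $r=h_{<d}(\mu)\in R$, a contradiction.

\emph{Density in the fiber is a $G_\delta$-condition.} We have shown that $R\cap(0,1)^d$ is the set of $r\in(0,1)^d$ for which $G\cap H_r$ is dense in $H_r$. By the Baire theorem in $H_r$, this holds if and only if every $V_m\cap H_r$ is dense in $H_r$. Let $(W_i)$ be a countable base of $S$. The condition reads: for all $m$ and $i$, if $W_i$ meets $H_r$ then $W_i\cap V_m$ meets $H_r$. A set $W$ meets $H_r$ exactly when $r\in h_{<d}(W)$, so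
\[
R\cap(0,1)^d=\bigcap_{m,i}\Bigl[\bigl((0,1)^d\setminus h_{<d}(W_i)\bigr)\cup\bigl((0,1)^d\cap h_{<d}(W_i\cap V_m)\bigr)\Bigr].
\]
By Lemma~\ref{lem:fibers}(c), each set in brackets is the union of a closed and an open subset of $(0,1)^d$. Closed and open subsets of a metrizable space are $G_\delta$, and so are finite unions and countable intersections of $G_\delta$-sets.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $c\subset(0,1)$ be a Cantor set, $Q_c\subset c$ a countable dense set, $R=(I\setminus c)\cup Q_c$ and $X=X_{(R)}$. By Lemma~\ref{lem:closed}, $X$ is a bounded closed convex subset of a separable pre-Hilbert space. The set $I\setminus c$ is open, dense and contained in $R$, so by Corollary~\ref{cor:witness} the set $G=\mathcal E_{(I\setminus c)}$ is a dense witness of $0$-comeagerness, and $X$ is Baire. Suppose that $X$ is $n$-comeager for some $1\le n\le\infty$. Since $0,1\in R$, Proposition~\ref{prop:obstruction} with $d=1$ shows that $R\cap(0,1)$ is $G_\delta$. Then $Q_c=R\cap c$ is a countable dense $G_\delta$-set in $c$, contrary to (B3).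
\end{proof}

\section{Two families of $Z$-sets in $X_T$}\label{sec:Zsets}

To show that $\mathcal E_{(R_0)}$ witnesses $n$-comeagerness for $n\ge1$, we must cover its complement in $X_T$ by countably many $Z_n$-sets. A point of the complement is either non-ergodic or lies over $I^d\setminus R_0$, and we treat the two kinds in turn.

\subsection*{Non-ergodic measures}
The maps $\beta_N$ push any cube off all sets $E_m$ at once, but they push it out of $X_T$, into $\mathcal E$. The pushed cube is compact and so keeps a positive distance from one given $E_m$, which leaves room to return to $X_T$.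

\begin{lemma}\label{lem:nonergodic}
If $X=X_T$ is dense in $S$, then each $X\cap E_m$ is a $Z_\infty$-set in $X$.
\end{lemma}

\begin{proof}
We may assume $E_m\ne\emptyset$. Let $f:I^n\to X$ be a map and $\lambda>0$. By the uniform convergence in Lemma~\ref{lem:beta} there is $N$ with $\|\beta_N(f(t))-f(t)\|<\lambda/2$ for all $t$. The compact set $\beta_N(f(I^n))\subset\mathcal E$ has distance $\delta>0$ from the compact set $E_m$. Since $X$ is convex and dense in $S$, Lemma~\ref{lem:approx} gives a map $g:I^n\to X$ with $\|g(t)-\beta_N(f(t))\|<\min(\delta,\lambda/2)$ for all $t$. Then $g$ misses $E_m$ and $\|g(t)-f(t)\|<\lambda$.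
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:family}]
(i)$\Rightarrow$(ii). As $R$ is a dense $G_\delta$-set, Corollary~\ref{cor:witness} shows that $\mathcal E_{(R)}$ is an absolute $G_\delta$ and that it and $X_{(R)}$ are dense in $S$. By Lemma~\ref{lem:closed}, $X_{(R)}\setminus\mathcal E_{(R)}=X_{(R)}\setminus\mathcal E=\bigcup_m(X_{(R)}\cap E_m)$, and this is a $\sigma Z_\infty$-set by Lemma~\ref{lem:nonergodic}.

(ii)$\Rightarrow$(iii) is Lemma~\ref{lem:metric}(c).

(iii)$\Rightarrow$(i). By Proposition~\ref{prop:obstruction} with $d=1$ the set $R\cap(0,1)$ is $G_\delta$, and so is its union $R$ with the closed set $\{0,1\}$.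

The last statement is Corollary~\ref{cor:witness} with $d=1$.
\end{proof}

The density of $R$ is used in (i)$\Rightarrow$(ii) only. Without it $\mathcal E_{(R)}$ need not be dense in $X_{(R)}$: for $R=\{0,1\}$ it misses the nonempty open set $X_{(R)}\cap h_0^{-1}((0,1))$.

\subsection*{Measures over a small subset of the cube}
A $(d-1)$-cube in $X_T$ can be approximated by a piecewise affine one, whose image under $h_{<d}$ is a finite union of $(d-1)$-simplices in $I^d$. A typical such simplex lies in a hyperplane that meets a given line in at most one point, and this point typically avoids a given null subset of the line. The section $\gamma$ lets us move the vertices freely in $I^d$.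

\begin{lemma}\label{lem:small}
Let $d\ge1$ and let $T$ have the corners of $I^d$. Let $K=c\times\{p\}\subset I\times I^{d-1}$, where $c\subset I$ is compact of Lebesgue measure $0$ and $p\in I^{d-1}$ (for $d=1$, $K=c$). Then $X\cap h_{<d}^{-1}(K)$ is a $Z_{d-1}$-set in $X=X_T$. In particular this holds for every one-point set $K\subset I^d$.
\end{lemma}

\begin{proof}
\emph{Step 1: almost every simplex misses $K$.} Let $e_0,\dots,e_{d-1}$ be the standard basis of $\mathbb R^d$ and $q_\tau=(\tau,p)$ for $\tau\in\mathbb R$. For $y=(y_1,\dots,y_d)\in(\mathbb R^d)^d$ put
\[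
D_y(\tau)=\det(y_1-q_\tau,\dots,y_d-q_\tau),\qquad C=\{y:D_y(\tau)=0\text{ for some }\tau\in c\}.
\]
If $q_\tau=\sum_ia_iy_i$ is a convex combination, then $\sum_ia_i(y_i-q_\tau)=0$ and $D_y(\tau)=0$. So $\operatorname{conv}\{y_1,\dots,y_d\}$ misses $K$ for $y\notin C$. We claim that $C$ is Lebesgue null. It is closed because $c$ is compact.

Subtracting the first column from the others gives $D_y(\tau)=\det(y_1-q_\tau,y_2-y_1,\dots,y_d-y_1)$, a polynomial of degree at most $1$ in $\tau$. Let $C_0$ be the closed set of $y$ for which it vanishes identically. Then $C_0$ lies in the zero set of the polynomial $y\mapsto D_y(0)$, which takes the value $1$ at $y_i=q_0+e_{i-1}$; the zero set of a nonzero polynomial is null, so $C_0$ is null. For $a\in\mathbb R$ let $y+a\mathbf e=(y_1+ae_0,\dots,y_d+ae_0)$. Then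
\[
D_{y+a\mathbf e}(\tau)=D_y(\tau-a).
\]
Hence a line $\{y+a\mathbf e:a\in\mathbb R\}$ lies in $C_0$ or is disjoint from it. In the second case $D_y$ has at most one root. If it has none, the line misses $C$. If it has the root $\tau_0$, then $y+a\mathbf e\in C$ if and only if $a\in c-\tau_0$, a null set. So the Borel set $C\setminus C_0$ meets every line in the direction $\mathbf e$ in a null set, and it is null by Fubini's theorem. This proves the claim.

\emph{Step 2: the approximation.} The set $X\cap h_{<d}^{-1}(K)$ is closed in $X$. Let $f:I^{d-1}\to X$ be a map and $\lambda>0$. Choose $\eta\in(0,1)$ with $\eta\operatorname{diam}S<\lambda/2$, and a finite triangulation of $I^{d-1}$ so fine that the image of each simplex under $f$ has diameter less than $\lambda/2$. Let $V$ be its set of vertices. For parameters $(s_z)_{z\in V}\in(I^d)^V$ put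
\[
x_z=(1-\eta)f(z)+\eta\gamma(s_z)\in X,\qquad y_z=h_{<d}(x_z)=(1-\eta)h_{<d}(f(z))+\eta s_z ,
\]
and let $g:I^{d-1}\to X$ be affine on each simplex with $g(z)=x_z$. If $t$ lies in a simplex $\Delta$, then $g(t)$ is a convex combination of the points $x_z$, $z$ a vertex of $\Delta$, and $\|x_z-f(t)\|\le\|x_z-f(z)\|+\|f(z)-f(t)\|<\lambda$. So $\|g(t)-f(t)\|<\lambda$ for every choice of parameters.

The cube is the union of its $(d-1)$-dimensional simplices $\Delta$. Each has $d$ vertices, and $h_{<d}(g(\Delta))$ is the convex hull of the $d$ points $y_z$. Each $y_z$ is obtained from $s_z$ by an affine isomorphism of $\mathbb R^d$, so by Step~1 the parameters for which these $d$ points form an element of $C$ are a null subset of $(I^d)^V$. Outside finitely many null sets, one for each $\Delta$, the map $h_{<d}\circ g$ misses $K$.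
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:levels}\textup{(A)}]
Let $c\subset(0,1)$ be a Cantor set of measure $0$ and $Q_c\subset c$ a countable dense set. With $p=(\frac12,\dots,\frac12)\in I^{d-1}$ let
\[
c'=c\times\{p\},\qquad Q'=Q_c\times\{p\},\qquad R=(I^d\setminus c')\cup Q',\qquad X=X_{(R)} .
\]
By Lemma~\ref{lem:closed}, $X$ is a bounded closed convex subset of a separable pre-Hilbert space. Since $c'\subset(0,1)^d$, we have $\{0,1\}^d\subset R$. The set $c'$ is closed and nowhere dense in $I^d$, so by Corollary~\ref{cor:witness} the set $G=\mathcal E_{(I^d\setminus c')}\subset X$ is an absolute $G_\delta$, and $G$ and $X$ are dense in $S$. A point of $X$ lies outside $G$ exactly when it is non-ergodic or lies over $c'$: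
\[
X\setminus G=\bigcup_m(X\cap E_m)\ \cup\ \bigl(X\cap h_{<d}^{-1}(c')\bigr).
\]
By Lemmas~\ref{lem:nonergodic} and~\ref{lem:small} this is a $\sigma Z_{d-1}$-set. If $X$ were $n$-comeager with $d\le n\le\infty$, then $R\cap(0,1)^d$ would be $G_\delta$ by Proposition~\ref{prop:obstruction}, and $Q'=R\cap c'$ would be a countable dense $G_\delta$-set in the Cantor set $c'$, contrary to (B3).
\end{proof}

\section{All finite levels without the infinite one}\label{sec:infinity}

For part (B) the omitted parameters $I^\omega\setminus T$ must be negligible for every finite $n$, and yet $T$ must fail to be $G_\delta$ in a way that $Z_\infty$-sets cannot hide. We omit only points of $\mathbb Q^\omega$. For each $n$ they lie over the countable set $\mathbb Q^{n+1}$, whose fibers are $Z_n$-sets; the witness will depend on $n$. Call a rational number of \emph{type $0$} if it is dyadic and of \emph{type $1$} otherwise; both types are dense in $\mathbb R$. Let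
\[
T=\bigl(I^\omega\setminus\mathbb Q^\omega\bigr)\cup\bigl\{t\in I^\omega\cap\mathbb Q^\omega:\ t_i\text{ is of type $0$ for all but finitely many }i\bigr\},
\]
and $X=X_T$, a bounded closed convex subset of a separable pre-Hilbert space by Lemma~\ref{lem:closed}. For every $d\ge1$ and $s\in I^d$ the point $(s,\frac1{\sqrt2},\frac1{\sqrt2},\dots)$ lies in $T$. In particular $T$ has the corners of $I^d$ for all $d$.

\begin{proof}[Proof of Theorem~\ref{thm:levels}\textup{(B)}]
\emph{$X$ is $n$-comeager for $n\in\omega$.} The set $R_n=I^{n+1}\setminus\mathbb Q^{n+1}$ is a dense $G_\delta$ in $I^{n+1}$, being the complement of a countable set. If $h_{<n+1}(\mu)\in R_n$, then $h(\mu)\notin\mathbb Q^\omega$, so $G_n=\mathcal E_{(R_n)}\subset\mathcal E_T\subset X$. By Corollary~\ref{cor:witness}, $G_n$ is an absolute $G_\delta$, and $G_n$ and $X$ are dense in $S$. The complement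
\[
X\setminus G_n=\bigcup_m(X\cap E_m)\ \cup\bigcup_{q\in(\mathbb Q\cap I)^{n+1}}\bigl(X\cap h_{<n+1}^{-1}(q)\bigr)
\]
is a $\sigma Z_n$-set by Lemma~\ref{lem:nonergodic} and by Lemma~\ref{lem:small} with $d=n+1$ and $K=\{q\}$.

\emph{$X$ is not $\infty$-comeager.} Suppose that $G\subset X$ is an absolute $G_\delta$, hence $G_\delta$ in $S$, and that $X\setminus G=\bigcup_kA_k$ with $Z_\infty$-sets $A_k$ in $X$. Proposition~\ref{prop:obstruction} does not apply, because membership in $T$ depends on infinitely many coordinates. Instead we use the crossing lemma once in each dimension: at step $k$ we prescribe the type of the coordinate $h_k$, keep the earlier coordinates fixed, and step off one more bad set. The limits form a continuous family $\mu^\alpha$, $\alpha\in2^\omega$, of ergodic measures outside $\bigcup_kA_k$, and we can read from $\alpha$ whether $\mu^\alpha\in G$.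

The limits are taken in $S$, so the bad sets have to be closed in $S$. Let $(F_k)_{k\in\omega}$ enumerate the sets $\operatorname{cl}_S(A_k)$ and $E_m$. Each $F_k$ is compact, and $X\cap F_k$ is a $Z_\infty$-set in $X$: we have $X\cap\operatorname{cl}_S(A_k)=A_k$ since $A_k$ is closed in $X$, and Lemma~\ref{lem:nonergodic} covers the sets $E_m$.

Let $2^{<\omega}$ be the set of finite $0$--$1$ sequences; $|s|$ is the length of $s$, $s|i$ its initial segment of length $i$, and $s^\frown j$ the sequence $s$ followed by $j$. We construct points $x_s\in X$ and closed balls $B_s=\{y\in S:\|y-x_s\|\le\rho_s\}$ with $0<\rho_s\le2^{-|s|}$ such that for all $s\in2^{<\omega}$: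
\begin{itemize}
\item[(1)] for $i<|s|$, the number $h_i(x_s)=h_i(x_{s|(i+1)})$ lies in $(0,1)$ and is a rational of type $s(i)$;
\item[(2)] $B_{s^\frown j}\subset B_s$ and $B_{s^\frown j}\cap F_{|s|}=\emptyset$ for $j=0,1$.
\end{itemize}
Let $x_\emptyset\in X$ be arbitrary and $\rho_\emptyset=1$. Suppose that $x_s$ and $\rho_s$ are given, with $|s|=k$, and let $j\in\{0,1\}$. Put $r_i=h_i(x_s)$ for $i<k$ and $a=h_k(x_s)$.

First we adjust the coordinate $h_k$. Choose $\epsilon\in\{0,1\}$ with $\epsilon\ne a$, and let $v=b_t\in X$ for $t=(r_0,\dots,r_{k-1},\epsilon,\frac1{\sqrt2},\frac1{\sqrt2},\dots)\in T$. For $\eta\in(0,1)$ the point $x'=(1-\eta)x_s+\eta v\in X$ satisfies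
\[
h_i(x')=r_i\ \ (i<k),\qquad h_k(x')=(1-\eta)a+\eta\epsilon,\qquad\|x'-x_s\|\le\eta\operatorname{diam}S .
\]
The number $h_k(x')$ lies strictly between $a$ and $\epsilon$, hence in $(0,1)$, and it runs through a nondegenerate interval as $\eta$ runs through $(0,\eta_0)$, for any $\eta_0\in(0,1)$. So we can choose $\eta$ with $\|x'-x_s\|<\rho_s$ and with $h_k(x')$ rational of type $j$. Together with (1) for $s$ this gives $h_{<k+1}(x')\in(0,1)^{k+1}$.

Next we leave $F_k$. Apply Lemma~\ref{lem:crossing} with $d=k+1$, the $Z_{k+1}$-set $X\cap F_k$, the point $x'$ and its neighborhood $\{y\in X:\|y-x_s\|<\rho_s\}$. It gives $x_{s^\frown j}\in X\setminus F_k$ with $\|x_{s^\frown j}-x_s\|<\rho_s$ and $h_{<k+1}(x_{s^\frown j})=h_{<k+1}(x')$. Property (1) holds for $s^\frown j$: for $i<k$ because $h_i(x_{s^\frown j})=r_i=h_i(x_{s|(i+1)})$, and for $i=k$ by the choice of $\eta$. For (2), take $\rho_{s^\frown j}>0$ at most $2^{-k-1}$, at most $\rho_s-\|x_{s^\frown j}-x_s\|$, and less than the distance from $x_{s^\frown j}$ to the compact set $F_k$. This completes the construction. Since $d$ grows with $k$, it uses that the sets $A_k$ are $Z_n$-sets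 for every $n$.

For $\alpha\in2^\omega$ the balls $B_{\alpha|k}$ are nonempty compact sets that decrease and have diameters at most $2^{1-k}$. Let $\mu^\alpha\in S$ be their common point. If $\alpha|k=\alpha'|k$, then $\|\mu^\alpha-\mu^{\alpha'}\|\le2^{1-k}$, so $\alpha\mapsto\mu^\alpha$ is continuous. By (2), $\mu^\alpha\in B_{\alpha|(k+1)}$ lies outside $F_k$ for every $k$. Hence $\mu^\alpha$ is ergodic and $\mu^\alpha\notin\bigcup_kA_k$. Since $x_{\alpha|k}\to\mu^\alpha$ and, by (1), $h_i(x_{\alpha|k})=h_i(x_{\alpha|(i+1)})$ for $k>i$, the number $h_i(\mu^\alpha)$ is a rational of type $\alpha(i)$ for every $i$.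

Let $D\subset2^\omega$ be the set of eventually zero sequences. As $h(\mu^\alpha)\in\mathbb Q^\omega$, the definition of $T$ gives $h(\mu^\alpha)\in T$ if and only if $\alpha\in D$. As $\mu^\alpha$ is ergodic, Lemma~\ref{lem:closed} gives $\mu^\alpha\in X$ if and only if $\alpha\in D$. If $\alpha\in D$, then $\mu^\alpha\in X\setminus\bigcup_kA_k=G$. If $\alpha\notin D$, then $\mu^\alpha\notin X$, so $\mu^\alpha\notin G$. Thus $D=\{\alpha:\mu^\alpha\in G\}$ is the preimage of a $G_\delta$-set under a map, and so it is a $G_\delta$-set in $2^\omega$. But $D$ is countable and dense in the Cantor set $2^\omega$, contrary to (B3).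
\end{proof}

\begin{thebibliography}{1}

\bibitem{problems}
\emph{Open Problems in Infinite-Dimensional Topology},
\texttt{http://prima.lnu.edu.ua/\allowbreak faculty/\allowbreak mechmat/\allowbreak Departments/\allowbreak Topology/\allowbreak banpap/\allowbreak id-prob.pdf}

\end{thebibliography}
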